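# Polynomially convex subsets of the unit sphere of $\mathbb C^2$ on which polynomials are not dense

## 1. A random lacunary polynomial and two functions built from it

Write $B=\{|z|<1\}\subset\mathbb C^2$, $S=\partial B$, $\langle z,\xi\rangle=z_1\bar\xi_1+z_2\bar\xi_2$, and let $\sigma$ be the rotation-invariant probability measure on $S$. Take a large integer $Q$, put $\delta=1/Q$ and $q=Q^2$, take a number $J$ of scales, and put $m=4J$ and $N_j=mq^j$ for $1\le j\le J$. For each $j$ choose a finite, evenly spread set $\Xi_j\subset S$ (made precise in Section 5), independent random coefficients $\epsilon_\xi$ uniform in the closed unit disc, and form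
$$p_j(z)=c_0\sum_{\xi\in\Xi_j}\epsilon_\xi\langle z,\xi\rangle^{N_j},\qquad F=p_1+\dots+p_J ,$$
where the absolute constant $c_0$ is such that $|p_j|\le1$ on $S$. From these polynomials we make two functions:
$$\varphi=\exp\Big(\operatorname{Re}F-a\sum_j|p_j|^2+\gamma\sum_j|z|^{N_j/2}\Big),\qquad h=\operatorname{Re}\mathcal H,\quad \mathcal H=1+t\sum_j(1+c)^{-j}q_j .$$
Here $a,\gamma,t,c$ are small positive constants, and $q_j$ is a polynomial with $q_j(0)=0$ that is very close on $S$ to $p_j\prod_{i<j}(1+t\operatorname{Re}p_i)$.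

We shall prove the following. The function $\varphi$ is plurisubharmonic on $B$, and it exceeds $\frac12$ on a ball $\{|z|\le r_0\}$ as close to $B$ as we like. The function $h$ is pluriharmonic, positive on $S$, has $h(0)=1$, and satisfies
$$\log h\ \ge\ t\operatorname{Re}F-t^2\sum_j|p_j|^2-cJ\quad\text{on }S .$$
Compare the two. At a point of $S$ where $\varphi\ge\frac14$ we have $\operatorname{Re}F\ge a\sum|p_j|^2-(\text{small})$, so $\log h\ge(ta-t^2)\sum|p_j|^2-(\text{small})$. With $t<a$ the coefficient is positive, and the randomness makes $\sum|p_j|^2$ at least a fixed multiple of $J$ off an extremely small set. So $h$ is exponentially large at almost all points where $\varphi$ is not small. Then $f=\exp(-e^{-cJ}\mathcal H)$ is a holomorphic function that is close to $1$ in $L^2(\sigma)$ but doubly exponentially small on most of $\{\varphi\ge\frac14\}$.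

What is this for? The set $X$ we want consists of the points of $S$ where all functions $\varphi_k$ of a sequence of such $\varphi$'s are at most $\frac12$. Plurisubharmonicity makes $X$ polynomially convex. The functions $f$ allow one to cut off a measure on $S$ so that it lives on $X$ and still annihilates all polynomials. Together this answers a question about polynomial approximation, which we now state.

## 2. Hulls, the algebras $P(X)$ and $C(X)$, and cases settled by hand

**Definition.** For a compact set $X\subset\mathbb C^n$, $C(X)$ is the algebra of continuous complex functions on $X$, and $P(X)$ is the uniform closure on $X$ of the polynomials in $z_1,\dots,z_n$. The polynomially convex hull of $X$ is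
$$\hat X=\{z\in\mathbb C^n:|p(z)|\le\sup_X|p|\ \text{for every polynomial }p\},$$
and $X$ is polynomially convex if $\hat X=X$.

If $P(X)=C(X)$, then $X$ is polynomially convex. Indeed, let $z_0\in\hat X$. Then $p\mapsto p(z_0)$ is bounded by the sup norm on $X$, so it extends to a multiplicative functional on $P(X)=C(X)$. Such a functional on $C(X)$ is evaluation at a point $x\in X$. Applying it to the coordinates gives $z_0=x$.

The converse is the question. *Let $X\subset S\subset\mathbb C^2$ be compact and polynomially convex. Is $P(X)=C(X)$?* For the unit sphere of $\mathbb C^3$ it is known that a compact polynomially convex subset $X$ with $P(X)\ne C(X)$ exists. The problem comes from "The Peak Point Conjecture and", http://archive.maths.nuim.ie/staff/sbuckley/meetings/13CAA/PDFs/AlexIzzo.pdf. We shall prove: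

**Theorem 1 (the answer is no).** There is a compact polynomially convex $X\subset S\subset\mathbb C^2$ with $P(X)\ne C(X)$. For every $\varepsilon>0$, $X$ can be chosen with $\sigma(S\setminus X)\le\varepsilon$.

**Theorem 2 (sharp form).** There are compact polynomially convex sets $X_\varepsilon\subset S$ $(0<\varepsilon<\frac14)$ with $\sigma(S\setminus X_\varepsilon)\le\varepsilon^2$ and, for every $g\in C(S)$,
$$\lim_{\varepsilon\to0}\operatorname{dist}_{C(X_\varepsilon)}(g,P(X_\varepsilon))=\operatorname{dist}_{C(S)}(g,P(S)),$$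
the largest conceivable value. For example $\operatorname{dist}(\bar z_1,P(X_\varepsilon))\to1=\|\bar z_1\|_S$.

**Corollary 3.** "$P(X)=C(X)$ for all compact polynomially convex $X$ in the unit sphere of $\mathbb C^n$" holds if and only if $n=1$.

Some cases by hand.

*The circle, $n=1$.* The hull of the full unit circle is the closed disc, by the maximum principle and the polynomial $z$. So a compact polynomially convex subset $X$ of the circle is a proper closed subset. It has empty interior and connected complement in $\mathbb C$, and Lavrentiev's theorem gives $P(X)=C(X)$. In one variable the answer is yes.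

*A real sphere.* On $X=S\cap\mathbb R^2$ we have $\bar z_i=z_i$, so the polynomials form a self-adjoint algebra that separates points, and $P(X)=C(X)$ by Stone–Weierstrass.

*Sets with interior.* If $X$ contains a neighborhood of $\zeta$ in $S$, then $X$ is not polynomially convex. For small $\rho>0$ the complex line $\{\langle z,\zeta\rangle=1-\rho\}$ meets $S$ in the circle with center $(1-\rho)\zeta$ and radius $\sqrt{2\rho-\rho^2}$, which lies in $X$. By the maximum principle on this line, $(1-\rho)\zeta\in\hat X$. So every polynomially convex compact $X\subset S$ is nowhere dense in $S$. A counterexample of almost full measure, as in Theorem 1, resembles a Cantor set of positive measure.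

We use four textbook facts.

*Duality.* By Hahn–Banach and Riesz, $\operatorname{dist}_{C(X)}(g,P(X))=\max|\int g\,d\nu|$ over complex Borel measures $\nu$ on $X$ with $\|\nu\|\le1$ and $\int p\,d\nu=0$ for all polynomials $p$ (written $\nu\perp P(X)$). So $P(X)\ne C(X)$ if and only if some nonzero measure on $X$ annihilates all polynomials.

*Plurisubharmonic (psh) functions.* A real $C^2$ function $u$ is psh on an open set if its Levi form $\mathcal L_u(\tau)=\sum_{i,k}\frac{\partial^2u}{\partial z_i\partial\bar z_k}\tau_i\bar\tau_k$ is $\ge0$ at every point for every $\tau$. If $p$ is holomorphic, $\mathcal L_{\operatorname{Re}p}=0$ and $\mathcal L_{|p|^2}(\tau)=|\partial p(\tau)|^2$, where $\partial u(\tau)=\sum_iu_{z_i}\tau_i$. If $u$ is real, then $\mathcal L_{e^u}(\tau)=e^u\big(\mathcal L_u(\tau)+|\partial u(\tau)|^2\big)$. So the exponential can repair a negative Levi form where the gradient is large; we shall use this.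

*Hulls.* In a pseudoconvex open set $\Omega$, the hull of a compact set with respect to the psh functions on $\Omega$ coincides with its holomorphically convex hull (Hörmander, *An Introduction to Complex Analysis in Several Variables*, Thm 4.3.4).

*Mean values.* If $f$ is holomorphic near $\overline B$, then $\int_Sf\,d\sigma=f(0)$.

## 3. The tangential field $\bar L$ and the reduction to one cutoff

Put
$$L=\bar z_2\partial_{z_1}-\bar z_1\partial_{z_2},\qquad\bar L=z_2\partial_{\bar z_1}-z_1\partial_{\bar z_2}.$$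
Then $L|z|^2=\bar z_2\bar z_1-\bar z_1\bar z_2=0$ and likewise $\bar L|z|^2=0$, so both act on functions on $S$. The field $\bar L$ kills holomorphic functions, $L$ kills antiholomorphic ones, and $\bar L\bar z_1=z_2$, $\bar L\bar z_2=-z_1$. The fields $L+\bar L$ and $i(L-\bar L)$ are real, have linear coefficients and are tangent to all spheres about $0$, so their flows are one-parameter groups of orthogonal maps of $\mathbb R^4$, which preserve $\sigma$. Hence both have integral $0$ on every smooth function. Since $\bar L=\frac12[(L+\bar L)+i\cdot i(L-\bar L)]$, we get $\int_S\bar Lu\,d\sigma=0$ and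
$$\int_Su\,\bar Lv\,d\sigma=-\int_Sv\,\bar Lu\,d\sigma\qquad(u,v\in C^\infty(S)).\tag{1}$$

So for every $\kappa\in C^\infty(S)$ the measure $\bar L\kappa\,\sigma$ annihilates all polynomials. Example: $\kappa=\bar z_1$ gives the measure $z_2\sigma$, and $\int\bar z_2z_2\,d\sigma=\frac12\neq0$, so $\bar z_2\notin P(S)$.

**A first attempt.** To get such a measure on a smaller set $X$, use $\bar L(\kappa M)\,\sigma$ with a cutoff $M$ that vanishes off $X$. This annihilates the polynomials and lives on $X$. But if $M$ is continuous, nothing is left: by Section 2, $S\setminus X$ is dense in $S$ when $X$ is polynomially convex, so $M=0$. The cutoff must be discontinuous, and yet $\bar L(\kappa M)$ must remain a finite measure. This suggests an infinite product $M=\prod g_k$ of smooth cutoffs with $\sum_k\int|\bar Lg_k|\,d\sigma<\infty$, each of which removes from the hull one ball $\{|z|\le r_k\}$, $r_k\uparrow1$. One factor should do the following.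

**Proposition 4.** For all $r_0\in(0,1)$ and $\varepsilon>0$ there are $\varphi\in C^\infty(\mathbb C^2)$, real-valued and psh on $B$, and $g\in C^\infty(S)$ with

(i) $\varphi>\frac12$ on $\{|z|\le r_0\}$;

(ii) $|g|\le1$ on $S$, and $g(\zeta)=0$ whenever $\zeta\in S$ and $\varphi(\zeta)\ge\frac12$;

(iii) $\|g-1\|_{L^2(\sigma)}\le\varepsilon$;

(iv) $\int_S|\bar Lg|\,d\sigma\le\varepsilon$.

**Proof of Theorem 1 from Proposition 4.** We may assume $0<\varepsilon<\frac14$. Apply the proposition with radii $r_k\uparrow1$ and $\varepsilon_k=2^{-k}\varepsilon$, $k\ge1$, to get $\varphi_k,g_k$. Put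
$$X=\{\zeta\in S:\varphi_k(\zeta)\le\tfrac12\ \text{for all }k\},\qquad M_n=\prod_{k\le n}g_k .$$

**Step 1.** *This step produces the limit cutoff and shows that $X$ is large.* As $|g_k|\le1$, we have $|M_{n+1}-M_n|\le|g_{n+1}-1|$ and, by telescoping, $|M_n-1|\le\sum_{k\le n}|g_k-1|$. By (iii), $M_n$ converges in $L^2(\sigma)$ to some $M$ with $|M|\le1$ and $\|M-1\|_2\le\sum2^{-k}\varepsilon=\varepsilon$. If $\zeta\in S\setminus X$, then $\varphi_k(\zeta)>\frac12$ for some $k$, so $g_k(\zeta)=0$ and $M_n(\zeta)=0$ for $n\ge k$. A subsequence of $M_n$ converges a.e., so $M=0$ a.e. off $X$. Hence $\sigma(S\setminus X)\le\int|M-1|^2d\sigma\le\varepsilon^2\le\varepsilon$, and $X\neq\emptyset$. Clearly $X$ is compact.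

**Step 2.** *This step shows that $X$ is polynomially convex.* Let $z_0\notin X$.

If $|z_0|>1$, the polynomial $\langle z,z_0\rangle/|z_0|$ is at most $1$ in modulus on $X$ and equals $|z_0|>1$ at $z_0$.

If $z_0\in S\setminus X$, the polynomial $(1+\langle z,z_0\rangle)/2$ has modulus at most $1$ on $\overline B$, with equality only at $z_0$. So its maximum modulus on the compact set $X$ is less than $1$, its value at $z_0$.

Let $z_0\in B$ and choose $k$ with $r_k>|z_0|$. Then $\varphi_k(z_0)>\frac12\ge\max_X\varphi_k$. Since $\varphi_k$ is only known to be psh on $B$, we dilate: for $r<1$ the function $z\mapsto\varphi_k(rz)$ is psh on the ball $\Omega=\{|z|<1/r\}$, which contains $X$, and by uniform continuity $\varphi_k(rz_0)>\max_{z\in X}\varphi_k(rz)$ when $r$ is close to $1$. So $z_0$ is not in the psh hull of $X$ in $\Omega$. The ball $\Omega$ is pseudoconvex, so by the theorem of Hörmander quoted above some $G\in\mathcal O(\Omega)$ has $|G(z_0)|>\max_X|G|$. The Taylor polynomials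 of $G$ at $0$ converge to $G$ uniformly on $\overline B$, so one of them separates $z_0$ from $X$, and $z_0\notin\hat X$.

**Step 3.** *This step produces annihilating measures on $X$.* Let $\kappa\in C^\infty(S)$ and $\mu_n=\bar L(\kappa M_n)\,\sigma$. By the product rule and $|g_k|\le1$, $|\bar LM_n|\le\sum_{k\le n}|\bar Lg_k|$, so (iv) gives
$$\|\mu_n\|\le\int|\bar L\kappa|\,d\sigma+\varepsilon\|\kappa\|_\infty .$$
For smooth $v$, (1) gives $\int v\,d\mu_n=-\int\kappa M_n\bar Lv\,d\sigma\to-\int\kappa M\bar Lv\,d\sigma$. Smooth functions are dense in $C(S)$ and the norms are bounded, so $\mu_n$ converges weak\* to a measure $\mu_\kappa$ with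
$$\int v\,d\mu_\kappa=-\int\kappa M\,\bar Lv\,d\sigma\ \ (v\in C^\infty(S)),\qquad\|\mu_\kappa\|\le\int|\bar L\kappa|\,d\sigma+\varepsilon\|\kappa\|_\infty .\tag{2}$$
If $v$ is smooth with support in $S\cap\{\varphi_k>\frac12\}$, then $M=0$ a.e. on the support of $\bar Lv$, so $\int v\,d\mu_\kappa=0$. These open sets cover $S\setminus X$. By a partition of unity $\int v\,d\mu_\kappa=0$ for every smooth $v$ with compact support in $S\setminus X$, so $\operatorname{supp}\mu_\kappa\subset X$. If $v$ is a polynomial, then $\bar Lv=0$, so $\mu_\kappa\perp P(X)$.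

**Step 4.** *This step checks that one of these measures is not zero.* Take $\kappa=\bar z_1$ and $v=\bar z_2$. Since $\bar L\bar z_2=-z_1$, $\int\bar z_2\,d\mu_\kappa=\int|z_1|^2M\,d\sigma$, which differs from $\int|z_1|^2d\sigma=\frac12$ by at most $\|M-1\|_1\le\varepsilon<\frac14$. So $\mu_\kappa\ne0$ and $P(X)\ne C(X)$. $\square$

It remains to prove Proposition 4.

## 4. Why a single function does not suffice

**One pluriharmonic function for both tasks.** The first plan for Proposition 4 is this. Take a polynomial $\mathcal H$ with $\mathcal H(0)=1$ and $h=\operatorname{Re}\mathcal H>0$ on $S$, let $\varphi=h$, let $\chi_0$ be a smooth cutoff on $\mathbb R$ with $\chi_0=1$ on $(-\infty,\frac14]$ and $\chi_0=0$ on $[\frac12,\infty)$, and put $g=f\,\chi_0(h)$ with $f=e^{-\beta\mathcal H}$, $\beta>0$. The holomorphic factor costs nothing in $\bar Lg=f\,\chi_0'(h)\bar Lh$ and may help if it is small where $\chi_0'(h)\ne0$. But $\int f\,d\sigma=f(0)=e^{-\beta}$, so $\|f-1\|_2\ge1-e^{-\beta}$;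 to have $f$ close to $1$ we need $\beta$ small. On the transition zone $\{\frac14\le h\le\frac12\}$ we have $|f|=e^{-\beta h}\ge e^{-\beta/2}$, so $\int|\bar Lg|\,d\sigma\ge e^{-\beta/2}\int|\bar L(\chi_0(h))|\,d\sigma$. The factor $f$ gains nothing: it is small only where $h$ is large, and the transition takes place where $h$ is of size $1$.

**Two functions.** So the function $\varphi$ that decides where to cut must differ from the function $h$ that damps, and $h$ must be huge on $\{\varphi\ge\frac14\}$. Taking $\log\varphi=\operatorname{Re}F$ and $\log h\approx t\operatorname{Re}F$ does not do it, since the transition zone is then $-\log4\le\operatorname{Re}F\le-\log2$, where $h$ need not be large. Here it helps that $\varphi$ need only be *plurisubharmonic*. That leaves room to lower it on the sphere: $\log\varphi=\operatorname{Re}F-a\sum|p_j|^2+\cdots$. Then $\varphi\ge\frac14$ forces $\operatorname{Re}F\ge a\sum|p_j|^2-\cdots$, which is of size $J$ off a small bad set.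

**The budget.** The polynomials $p_j$ have tangential derivatives as large as $\sqrt{N_j}=\sqrt m\,Q^j$, so $|\bar L\varphi|$ is of size up to $\sqrt m\,Q^J$, and this must be beaten everywhere on the transition zone. Where $h$ is exponentially large in $J$, $|f|$ is doubly exponentially small and wins easily. On the bad set where $\sum|p_j|^2\le\Lambda J$ we have only $|f|\le1$, so its measure must be much smaller than $Q^{-J}=\delta^J$. The bound for this measure will be $(\mathrm{const}\cdot\Lambda)^J$, so $\Lambda$ must be a small multiple of $\delta$. The gain in $\log h$ is then about $\frac t{128}\Lambda J$, of order $t\Lambda J$ with $\Lambda$ of order $\delta$. All errors, in the construction of $h$ and from the term with $\gamma$ in $\varphi$, must be smaller than that. We shall have $\Lambda=\mathrm{const}\cdot t\delta$, an error of order $t^2\delta J$ from $h$ (Section 7), and $\gamma=10^4\delta^{3/2}$, which is smaller than any fixed multiple of $\delta$ when $\delta$ is small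 (Section 6).

## 5. Peak polynomials and random signs

From now on $Q\ge e^8$ is an integer, $q=Q^2$, $\delta=1/Q$, $J\ge1$, $m=4J$ and $N_j=mq^j$. The letter $C$ denotes absolute constants, which may change from line to line.

**The Hopf distance.** For $\zeta,\xi\in S$ let $d(\zeta,\xi)=\sqrt{1-|\langle\zeta,\xi\rangle|^2}$. For example $d(\zeta,e^{i\theta}\zeta)=0$ and $d((1,0),\zeta)=|\zeta_2|$. Let $\hat\zeta=(|\zeta_1|^2-|\zeta_2|^2,\,2\operatorname{Re}\zeta_1\bar\zeta_2,\,2\operatorname{Im}\zeta_1\bar\zeta_2)$ be the image of $\zeta$ in the unit sphere $S^2$ under the Hopf map. Then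
$$\hat\zeta\cdot\hat\xi=(|\zeta_1|^2-|\zeta_2|^2)(|\xi_1|^2-|\xi_2|^2)+4\operatorname{Re}(\zeta_1\bar\zeta_2\bar\xi_1\xi_2)=2|\langle\zeta,\xi\rangle|^2-1,$$
where the second equality follows by expanding $2|\zeta_1\bar\xi_1+\zeta_2\bar\xi_2|^2-(|\zeta_1|^2+|\zeta_2|^2)(|\xi_1|^2+|\xi_2|^2)$. So $|\hat\zeta-\hat\xi|^2=2-2\hat\zeta\cdot\hat\xi=4d(\zeta,\xi)^2$, that is, $d=\frac12|\hat\zeta-\hat\xi|$. Hence $d$ satisfies the triangle inequality, and a cap of $d$-radius $R\le1$ in $S^2$ has area $\pi(2R)^2=4\pi R^2$.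

Let $\Xi_j\subset S$ be a maximal set with $d(\xi,\xi')\ge N_j^{-1/2}$ for distinct $\xi,\xi'\in\Xi_j$. The open caps of radius $\frac12N_j^{-1/2}$ about its points are disjoint. Those with centers at distance less than $R$ from $\zeta$ lie in the cap of radius $R+\frac12N_j^{-1/2}$ about $\zeta$ (or in all of $S^2$, of area $4\pi$, if this radius exceeds $1$). Comparing areas,
$$\#\{\xi\in\Xi_j:d(\zeta,\xi)<R\}\le(2R\sqrt{N_j}+1)^2 .$$
In particular $\Xi_j$ is finite. Grouping the points by $k\le\sqrt{N_j}\,d(\zeta,\xi)<k+1$ gives, for $b>0$,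
$$\sum_{\xi\in\Xi_j}e^{-bN_jd(\zeta,\xi)^2}\le C_b:=\sum_{k\ge0}(2k+3)^2e^{-bk^2}.\tag{3}$$

**The polynomials.** Let $c_0=1/C_{1/2}$, let $\epsilon_\xi$ ($\xi\in\Xi_j$, $1\le j\le J$) be independent and uniform in the closed unit disc, and put
$$p_j(z)=c_0\sum_{\xi\in\Xi_j}\epsilon_\xi\langle z,\xi\rangle^{N_j},\qquad F=\sum_{j=1}^Jp_j .$$
For $\xi=(1,0)$ a single summand is $z_1^N$, of modulus $(1-|\zeta_2|^2)^{N/2}$ on $S$. In general $|\langle\zeta,\xi\rangle|^N=(1-d^2)^{N/2}\le e^{-Nd^2/2}$ on $S$. So (3) with $b=\frac12$ gives $|p_j|\le1$ on $S$, and homogeneity gives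
$$|p_j(z)|\le|z|^{N_j}\quad(z\in\mathbb C^2).\tag{4}$$

If $\zeta,\eta$ are orthonormal and $|w|\le N_j^{-1/2}$, then $|\zeta+w\eta|^2\le1+1/N_j$, so $|p_j(\zeta+w\eta)|\le(1+1/N_j)^{N_j/2}\le e^{1/2}$. Cauchy's estimate at $w=0$ gives
$$|\partial p_j(\zeta)\cdot\eta|\le2\sqrt{N_j}.\tag{5}$$
In particular $|Lp_j|\le2\sqrt{N_j}$ on $S$, since $Lp_j(\zeta)=\partial p_j(\zeta)\cdot(\bar\zeta_2,-\bar\zeta_1)$ and $(\bar\zeta_2,-\bar\zeta_1)$ is a unit vector orthogonal to $\zeta$.

The only place where randomness enters is the following lemma.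

**Lemma 5.** With $C_1=4/c_0^2$, for every $\Lambda>0$:
$$\mathbb E\,\sigma\Big\{\zeta\in S:\sum_j|p_j(\zeta)|^2\le\Lambda J\Big\}\le(eC_1\Lambda)^J .$$

*Proof.* Fix $\zeta$. By maximality of $\Xi_j$ some $\xi\in\Xi_j$ has $d(\zeta,\xi)<N_j^{-1/2}$. So $p_j(\zeta)=c_0(\epsilon_\xi b+R)$ with $b=\langle\zeta,\xi\rangle^{N_j}$, $|b|\ge(1-1/N_j)^{N_j/2}\ge\frac12$, and $R$ independent of $\epsilon_\xi$. Given $R$, the condition $|p_j(\zeta)|^2\le u$ puts $\epsilon_\xi$ in a disc of radius $\sqrt u/(c_0|b|)$. Comparing areas of discs, $\mathbb P(|p_j(\zeta)|^2\le u)\le u/(c_0|b|)^2\le C_1u$. Since $e^{-x}=\int_x^\infty e^{-v}dv$,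
$$\mathbb E\,e^{-|p_j(\zeta)|^2/\Lambda}=\int_0^\infty e^{-v}\,\mathbb P(|p_j(\zeta)|^2\le\Lambda v)\,dv\le C_1\Lambda\int_0^\infty ve^{-v}dv=C_1\Lambda .$$
The $p_j(\zeta)$ are independent for different $j$. By Markov's inequality
$$\mathbb P\Big(\sum_j|p_j(\zeta)|^2\le\Lambda J\Big)=\mathbb P\Big(e^{-\sum_j|p_j(\zeta)|^2/\Lambda}\ge e^{-J}\Big)\le e^J\prod_j\mathbb E\,e^{-|p_j(\zeta)|^2/\Lambda}\le(eC_1\Lambda)^J .$$
Integrate over $\zeta$ and use Fubini. $\square$

Sections 6 and 7 hold for every realization of the $\epsilon_\xi$.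

## 6. Plurisubharmonicity from lacunarity

**One scale is easy.** Let $p$ be a polynomial with $|p|\le1$ on $B$ and consider $u=\operatorname{Re}p-a|p|^2$ with $a=\frac1{64}$. With $\alpha=\partial p(\tau)$ we have $\partial u(\tau)=(\frac12-a\bar p)\alpha$ and $\mathcal L_u(\tau)=-a|\alpha|^2$. So
$$\mathcal L_{e^u}(\tau)=e^u|\alpha|^2\big(|\tfrac12-a\bar p|^2-a\big)\ge0,$$
because $|\frac12-a\bar p|\ge\frac{31}{64}$ and $(\frac{31}{64})^2>\frac1{64}$. The square of the gradient pays for $-a|p|^2$.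

**Two scales can fail.** Let $p_1=z_1^N$, $p_2=z_1^{qN}$ with $q$ even, and $u=\sum_{j=1,2}(\operatorname{Re}p_j-a|p_j|^2)$. At $z=(\zeta,0)$, in direction $(1,0)$, with $w=\zeta^N$,
$$\tfrac\zeta N\,\partial u(\tau)=(\tfrac12-a\bar w)w+q(\tfrac12-a\bar w^q)w^q .$$
For $w=-\rho$ the right side is $-\frac12\rho-a\rho^2+q(\frac12\rho^q-a\rho^{2q})$. This is negative for small $\rho>0$ and positive at $\rho=1$, since $q(\frac12-a)\ge\frac{62}{64}>\frac{33}{64}=\frac12+a$. So it vanishes for some $\rho\in(0,1)$. At such a point the gradients of the two scales cancel, and $\mathcal L_u+|\partial u|^2=-a(|\alpha_1|^2+|\alpha_2|^2)<0$. The exponential is not psh.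

**The correction.** The cancellation requires two scales with gradients of similar size. Because the frequencies are far apart, this happens only where both are small relative to a natural size $\max_jY_j$ (defined below); a small psh term $\gamma|z|^{N_j/2}$ for each scale then pays for the loss. Let $a=\frac1{64}$, $\gamma=10^4\delta^{3/2}$, assume $\gamma\le10^{-4}$, and put
$$\psi=\operatorname{Re}F-a\sum_j|p_j|^2+\sum_jG_j,\qquad G_j=\gamma|z|^{N_j/2},\qquad\varphi=e^\psi .$$
Since $N_j/2=2Jq^j$ is an even integer, $|z|^{N_j/2}$ is a polynomial in $|z|^2$ and $\varphi\in C^\infty(\mathbb C^2)$.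

**Lemma 6.** $\varphi$ is psh on $B$.

*Proof.* Let $z\in B\setminus\{0\}$, $r=|z|$, and write a direction as $\tau=x\frac zr+y\eta$ with $\eta\perp z$, $|\eta|=1$, $x,y\in\mathbb C$.

**Step 1.** *This step writes the Levi form as a square minus a loss plus a gain.* Let $\alpha_j=\partial p_j(z)\cdot\tau$, $c_j=\frac12-a\bar p_j(z)$ and $A_j=c_j\alpha_j+\partial G_j(\tau)$. By (4), $\frac{31}{64}\le|c_j|\le\frac{33}{64}$. Then $\mathcal L_\varphi=\varphi H$ with $H=\mathcal L_\psi+|\partial\psi(\tau)|^2$, and $\partial\psi(\tau)=\sum A_j$, so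
$$H=\Big|\sum_jA_j\Big|^2-a\sum_j|\alpha_j|^2+\sum_j\mathcal L_{G_j}.\tag{6}$$

**Step 2.** *This step sizes the terms.* Let
$$D_j=(N_j^2|x|^2+N_j|y|^2)^{1/2},\quad\varrho_j=r^{N_j},\quad T_j=\varrho_jD_j,\quad Y_j=\varrho_j^{1/4}D_j,\quad Y=\max_jY_j .$$
For even $M$ and $s=M/2$, differentiating $(|z|^2)^s$ gives $\partial|z|^M(\tau)=s|z|^{2s-2}\langle\tau,z\rangle=sr^{M-1}x$ and
$$\mathcal L_{|z|^M}=s|z|^{2s-2}|\tau|^2+s(s-1)|z|^{2s-4}|\langle\tau,z\rangle|^2=r^{M-2}\big(s^2|x|^2+s|y|^2\big).$$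
With $M=N_j/2$, $s=N_j/4$ and $Y_j^2=r^{N_j/2}D_j^2$,
$$\tfrac\gamma{16}r^{-2}Y_j^2\le\mathcal L_{G_j}\le\tfrac\gamma4r^{-2}Y_j^2,\qquad|\partial G_j(\tau)|^2=\tfrac{\gamma^2}{16}N_j^2r^{N_j-2}|x|^2\le\gamma\,\mathcal L_{G_j},\tag{7}$$
the last because $r^{N_j-2}\le r^{N_j/2-2}$. In particular $|\partial G_j(\tau)|\le\frac12\gamma r^{-1}Y_j$.

By Euler's identity $\partial p_j(z)\cdot\frac zr=N_jp_j(z)/r$, and by homogeneity and (5) $|\partial p_j(z)\cdot\eta|\le2\sqrt{N_j}\,r^{N_j-1}$. So by (4) and Cauchy–Schwarz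
$$|\alpha_j|\le r^{N_j-1}\big(N_j|x|+2\sqrt{N_j}\,|y|\big)\le\sqrt5\,r^{-1}T_j,\qquad|A_j|\le r^{-1}\big(1.16\,T_j+\tfrac12\gamma Y_j\big),\tag{8}$$
since $\frac{33}{64}\sqrt5<1.16$.

**Step 3.** *This step expresses the loss through the $A_j$.* From $\alpha_j=c_j^{-1}(A_j-\partial G_j(\tau))$ and (7), $|\alpha_j|^2\le2|c_j|^{-2}(|A_j|^2+\gamma\mathcal L_{G_j})$. With $b=2a(64/31)^2<0.134$, and $b\gamma\le\frac12$, (6) gives
$$H\ge\Big|\sum A_j\Big|^2-b\sum|A_j|^2+\tfrac12\sum\mathcal L_{G_j}.\tag{9}$$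
Let $|A_k|$ be maximal among the $|A_j|$ and $R=\sum_{j\ne k}|A_j|$. Then $\sum|A_j|^2\le|A_k|^2+R^2$.

**Step 4.** *This step treats the case without cancellation, $R\le\frac12|A_k|$.* Then $|\sum A_j|\ge|A_k|-R\ge\frac12|A_k|$, and since $b\le\frac15$,
$$\Big|\sum A_j\Big|^2\ge\tfrac14|A_k|^2\ge\tfrac54b|A_k|^2\ge b\sum|A_j|^2,$$
so $H\ge0$.

**Step 5.** *From here on $R>\frac12|A_k|$; this step bounds $R$ by sums from which one index of our choice is missing.* Now $\sum|A_j|^2\le5R^2$, and (9) gives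
$$H\ge-0.67R^2+\tfrac12\sum\mathcal L_{G_j}.\tag{10}$$
For *every* index $l$, $R=\sum_j|A_j|-|A_k|\le\sum_{j\ne l}|A_j|$, because $|A_l|\le|A_k|$. So by (8), for every $l$,
$$R\le r^{-1}\Big(1.16\sum_{j\ne l}T_j+\tfrac12\gamma\sum_jY_j\Big).\tag{11}$$
For $i<j$ we have $N_i=q^{-(j-i)}N_j$, hence
$$D_i\le\delta^{j-i}D_j,\qquad D_j\le q^{j-i}D_i .$$
Moreover $\varrho_{j+1}=\varrho_j^q$, and $\varrho_j<1$ decreases in $j$.

**Step 6.** *This step shows that for some $l$, $\sum_{j\ne l}T_j\le4\delta^{3/4}Y$: all scales but one have small gradients.* Let $l$ be the largest index with $\varrho_l\ge\delta$. For $j<l$,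
$$T_j\le D_j\le\delta^{l-j}D_l=\delta^{l-j}\varrho_l^{-1/4}Y_l\le\delta^{l-j-1/4}Y,$$
with sum at most $\frac{\delta^{3/4}}{1-\delta}Y\le2\delta^{3/4}Y$. For $j=l+1+i$, $i\ge0$, we have $\varrho_{l+1}<\delta$, so $\varrho_j=\varrho_{l+1}^{q^i}\le\delta^{q^i}\le\delta^{1+i}$ and $T_j=\varrho_j^{3/4}Y_j\le\delta^{3(1+i)/4}Y$, with sum at most $\frac{\delta^{3/4}}{1-\delta^{3/4}}Y\le2\delta^{3/4}Y$. If no index has $\varrho_l\ge\delta$, the second estimate with $l=0$ covers all $j$, and $l=1$ may be used in the statement.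

**Step 7.** *This step shows that $\sum_jY_j\le6Y$.* Let $i'$ be the largest index with $\varrho_{i'}\ge e^{-1}$, and $i'=0$ if there is none. For $1\le j\le i'$, $Y_j\le D_j\le\delta^{i'-j}D_{i'}\le\delta^{i'-j}e^{1/4}Y$, with sum at most $3Y$. Next, $Y_{i'+1}\le Y$ if $i'+1\le J$. For $i\ge1$ with $i'+1+i\le J$,
$$Y_{i'+1+i}=\varrho_{i'+1}^{q^i/4}D_{i'+1+i}\le\varrho_{i'+1}^{(q^i-1)/4}q^i\,Y_{i'+1}\le e^{-(q^i-1)/4}q^i\,Y .$$
For $u\ge e^{16}$ we have $u^2\le e^{(u-1)/4}$, so $e^{-(u-1)/4}u\le1/u$. As $q\ge e^{16}$, the sum over $i\ge1$ is at most $\sum_iq^{-i}\,Y\le Y$. The total is at most $5Y\le6Y$.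

**Step 8.** *This step compares loss and gain.* By (11) and Steps 6 and 7, $R\le r^{-1}(4.64\,\delta^{3/4}+3\gamma)Y\le r^{-1}(5\delta^{3/4}+3\gamma)Y$, so
$$R^2\le r^{-2}(50\,\delta^{3/2}+18\gamma^2)Y^2\le r^{-2}\gamma(0.005+0.002)Y^2,$$
because $50\,\delta^{3/2}=0.005\,\gamma$ and $\gamma\le10^{-4}$. Hence by (7)
$$0.67R^2\le0.005\,\gamma r^{-2}Y^2\le\tfrac\gamma{32}r^{-2}Y^2\le\tfrac12\sum\mathcal L_{G_j},$$
and (10) gives $H\ge0$. At $z=0$ the Levi form of the smooth function $\varphi$ is $\ge0$ by continuity. $\square$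

## 7. Riesz products and the pluriharmonic function

Let $0<t\le\frac14$, $K_0=1$ and $K_j=\prod_{i\le j}(1+t\operatorname{Re}p_i)$, which is positive on $S$. Since $\log(1+u)\ge u-u^2$ for $|u|\le\frac12$, the function $K_J$ is a positive function with $\log K_J\ge t\operatorname{Re}F-t^2\sum|p_j|^2$ on $S$. It is not the restriction to $S$ of a pluriharmonic function in general. The task is to replace it by one, with a loss of only $Ct^2\delta$ per factor.

**The model in one variable.** On the circle with $p_j=z^{N_j}$ no replacement is needed. As $K_{j-1}$ is real,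
$$K_J=1+t\sum_jK_{j-1}\operatorname{Re}p_j=1+t\operatorname{Re}\sum_jK_{j-1}p_j ,$$
and $K_{j-1}(e^{i\theta})e^{iN_j\theta}$ is a polynomial in $e^{i\theta}$ without constant term, because $K_{j-1}$ is a trigonometric polynomial of degree $N_1+\dots+N_{j-1}<N_j$. This is the classical Riesz product.

On $S\subset\mathbb C^2$, $K_{j-1}$ is a slowly varying real function and $p_j$ is a sum of peaks $\langle z,\xi\rangle^{N_j}$. Each peak lives near the circle $\{e^{i\theta}\xi\}$, and along this circle we can imitate the model: multiply $\lambda^{N_j}$ by a trigonometric polynomial in $\arg\lambda$ of degree $n<N_j$ that approximates $K_{j-1}$ there. Transversally, $K_{j-1}$ changes at the distance $N_{j-1}^{-1/2}=Q\,N_j^{-1/2}$, so over the width $N_j^{-1/2}$ of the peak it changes by a relative amount of order $t\delta$ only.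

**Lemma 7.** There is an absolute constant $C_2\ge1$ (independent of $Q$, $J$, $t$ and the $\epsilon_\xi$) such that there are polynomials $q_1,\dots,q_J$ with $q_j(0)=0$ and $|q_j-K_{j-1}p_j|\le C_2\,t\delta\,K_{j-1}$ on $S$.

*Proof.* Take $q_1=p_1$; the error is $0$. Let $j\ge2$ and abbreviate
$$N=N_j,\qquad N'=N_{j-1}=\delta^2N,\qquad n=\delta N=QN'\ (\text{an integer}),\qquad K=K_{j-1}.$$
Then $N-n\ge N/2$. We use that $|\frac d{du}\log(1+tu)|\le2t$ for $|u|\le1$, and that $|e^u-1|\le|u|e^{|u|}$.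

**Step (a).** *This step controls how $K$ changes away from the circle through $\xi$.* Let $z\in S$, $\xi\in\Xi_j$, $\lambda=\langle z,\xi\rangle\ne0$, $s=1-|\lambda|^2=d(z,\xi)^2$, $\xi'=\frac\lambda{|\lambda|}\xi$, and $z=\lambda\xi+w_0\eta$ with $\eta\perp\xi$, $|\eta|=1$, $|w_0|^2=s$. We claim
$$|K(\xi')-K(z)|\le Ct\sqrt{N's}\,K(z).\tag{12}$$
For $i<j$ the holomorphic function $w\mapsto p_i(\lambda\xi+w\eta)$ is bounded by $(1+1/N_i)^{N_i/2}\le e^{1/2}<2$ on $|w|\le N_i^{-1/2}$. If $\sqrt s\le N_i^{-1/2}$, the Schwarz lemma applied to its difference with its value at $0$ gives $|p_i(z)-p_i(\lambda\xi)|\le4\sqrt{N_is}$. If $\sqrt s>N_i^{-1/2}$ this is trivial, the left side being at most $2$. By homogeneity and Bernoulli's inequality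
$$|p_i(\lambda\xi)-p_i(\xi')|\le1-|\lambda|^{N_i}=1-(1-s)^{N_i/2}\le\min(1,N_is)\le\sqrt{N_is}.$$
Hence $|p_i(z)-p_i(\xi')|\le\min(2,5\sqrt{N_is})$. Put $A=\sqrt{N's}$. For $i=j-1-k$ we have $\sqrt{N_is}=A\delta^k$, so
$$|\log K(z)-\log K(\xi')|\le2t\sum_{k\ge0}\min(2,5A\delta^k)\le\begin{cases}20tA,&A\le1,\\2t\big(12+\frac14\log A\big),&A>1.\end{cases}$$
For $A>1$: at most $1+\log A/\log Q\le1+\frac18\log A$ values of $k$ have $A\delta^k>1$, each contributing at most $2$; the remaining terms sum to at most $5/(1-\delta)\le10$. If $A\le1$, then $20tA\,e^{20tA}\le CtA$. If $A>1$, the right side is $b=24t+\frac t2\log A$, and since $t\le\frac14$, $be^b\le Ct(1+\log A)A^{1/8}\le CtA$. With $|e^u-1|\le|u|e^{|u|}$ this is (12).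

**Step (b).** *This step controls $K$ along the circle through $\xi$.* Let $k(\theta)=K(e^{i\theta}\xi)$. We claim that for all real $\theta,\tau$
$$|k(\theta+\tau)-k(\theta)|\le Ct\,k(\theta)\,\omega(N'|\tau|),\qquad\omega(u)=\min(u,u^{1/4}).\tag{13}$$
As $p_i(e^{i\theta}\xi)=e^{iN_i\theta}p_i(\xi)$, we have $|p_i(e^{i(\theta+\tau)}\xi)-p_i(e^{i\theta}\xi)|\le\min(2,N_i|\tau|)$. Put $u=N'|\tau|$. Since $N_{j-1-i}|\tau|=uq^{-i}$,
$$|\log k(\theta+\tau)-\log k(\theta)|\le2t\sum_{i\ge0}\min(2,uq^{-i})\le\begin{cases}4tu,&u\le1,\\2t\big(4+\frac18\log u\big),&u>1,\end{cases}$$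
because for $u>1$ at most $1+\log u/\log q\le1+\frac1{16}\log u$ terms have $uq^{-i}>1$, and the others sum to at most $2$. For $u\le1$ we get $4tu\,e^{4tu}\le Ctu$. For $u>1$ the right side is $b=8t+\frac t4\log u$, and $be^b\le Ct(1+\log u)u^{1/16}\le Ctu^{1/4}$. This proves (13). The slow growth $u^{1/4}$ will matter in Step (e), where (13) is integrated against a Poisson kernel.

**Step (c).** *This step approximates $k$ by a trigonometric polynomial of degree at most $n$.* Let $\ell=\lfloor n/2\rfloor+1$ and $\mathcal J(\tau)=c_n\big(\frac{\sin(\ell\tau/2)}{\sin(\tau/2)}\big)^4$ with $c_n$ such that $\frac1{2\pi}\int_{-\pi}^\pi\mathcal J\,d\tau=1$. This is a nonnegative trigonometric polynomial of degree $2(\ell-1)\le n$. On $|\tau|\le1/\ell$ the quotient is at least $2\ell/\pi$, so the integral of its fourth power is at least $C^{-1}\ell^3$. On $|\tau|\le\pi$ its modulus is at most $\min(\ell,\pi/|\tau|)$, so the integral of $|\tau|$ times its fourth power is at most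
$$2\int_0^{1/\ell}\tau\ell^4\,d\tau+2\int_{1/\ell}^\infty\pi^4\tau^{-3}\,d\tau\le C\ell^2 .$$
Therefore $\frac1{2\pi}\int_{-\pi}^\pi|\tau|\mathcal J\,d\tau\le C/\ell\le C/n$. Let
$$T(\theta)=\frac1{2\pi}\int_{-\pi}^\pi k(\theta-\tau)\mathcal J(\tau)\,d\tau=\sum_{|\nu|\le n}a_\nu e^{i\nu\theta}.$$
By (13) with $\omega(u)\le u$, and since $N'/n=\delta$,
$$|T-k|\le Ct\,k\,N'\cdot\frac Cn\le Ct\delta\,k .\tag{14}$$
Define the polynomial $b_\xi(\lambda)=\sum_{|\nu|\le n}a_\nu\lambda^{N+\nu}$. Since $N>n$, $b_\xi(0)=0$.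

**Step (d).** *The function $b_\xi(\lambda)$ is close to $k(\theta)\lambda^N$ for $|\lambda|=1$, $\theta=\arg\lambda$, but we need this for $|\lambda|<1$; this step sets up the difference as a polynomial $\Pi$.* Fix $\theta_0$ and let $k_0=k(\theta_0)$,
$$\Delta=T-k_0=\sum_{|\nu|\le n}d_\nu e^{i\nu\theta},\qquad\Pi(\lambda)=\sum_{|\nu|\le n}d_\nu\lambda^{n+\nu}.$$
So $\Pi$ is a polynomial of degree at most $2n$, $|\Pi(e^{i\theta})|=|\Delta(\theta)|$, and, as $d_\nu=a_\nu$ for $\nu\ne0$ and $d_0=a_0-k_0$,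
$$b_\xi(\lambda)-k_0\lambda^N=\lambda^{N-n}\Pi(\lambda).\tag{15}$$
By (14), $|\Delta(\theta_0)|\le Ct\delta k_0$. By (13), $k(\theta)\le Ck_0(1+\omega(N'|\theta-\theta_0|))$. So by (14) and (13), for every real $\theta$,
$$|\Delta(\theta)|\le|T(\theta)-k(\theta)|+|k(\theta)-k_0|\le Ctk_0\big(1+\omega(N'|\theta-\theta_0|)\big)\le Ctk_0\big(1+N'|\theta-\theta_0|\big)^{1/4}.\tag{16}$$

**Step (e).** *This step bounds $\Pi$ inside the disc and slightly outside it.* We claim that for $0\le r\le1$ and real $\theta$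
$$|\Pi(re^{i\theta})|\le Ctk_0\big(1+N'|\theta-\theta_0|+N'(1-r)\big)^{1/4}.\tag{17}$$
For $r=1$ this is (16). For $0\le r<1$ the Poisson kernel satisfies
$$P_r(\tau)\le C\,\frac{1-r}{(1-r)^2+\tau^2}\qquad(|\tau|\le\pi).$$
For $r\ge\frac12$ this follows from $P_r(\tau)=\frac{1-r^2}{(1-r)^2+4r\sin^2(\tau/2)}$ and $|\sin(\tau/2)|\ge|\tau|/\pi$. For $r<\frac12$ we have $P_r\le3$ while the fraction on the right is at least $\frac1{2(1+\pi^2)}$. Put $B_0=N'|\theta-\theta_0|$. Then
$$1+B_0+N'|\tau|\le\big(1+B_0+N'(1-r)\big)\Big(1+\frac{|\tau|}{1-r}\Big).$$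
Since $|\Pi|$ is subharmonic, (16) and the substitution $\tau=(1-r)v$ give
$$|\Pi(re^{i\theta})|\le\frac1{2\pi}\int_{-\pi}^\pi P_r(\tau)|\Delta(\theta+\tau)|\,d\tau\le Ctk_0\big(1+B_0+N'(1-r)\big)^{1/4}\int_{\mathbb R}\frac{(1+|v|)^{1/4}}{1+v^2}\,dv,$$
and the last integral is finite. This proves (17).

The polynomial $\Pi^*(\lambda)=\lambda^{2n}\overline{\Pi(1/\bar\lambda)}$ also has $|\Pi^*(e^{i\theta})|=|\Delta(\theta)|$, and the proof of (17) used nothing else, so (17) holds for $\Pi^*$. Since $\Pi(\lambda)=\lambda^{2n}\overline{\Pi^*(1/\bar\lambda)}$, for $|\lambda|>1$ and $\theta$ any argument of $\lambda$,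
$$|\Pi(\lambda)|\le|\lambda|^{2n}\,Ctk_0\big(1+N'|\theta-\theta_0|+N'(1-1/|\lambda|)\big)^{1/4}.$$

**Step (f).** *This step proves the decisive estimate: for all $r\in[0,1]$*
$$|\Pi(re^{i\theta_0})|\le Ctk_0\big(\delta+n(1-r)\big)=Ct\delta k_0\big(1+N(1-r)\big).\tag{18}$$
On $|\lambda-e^{i\theta_0}|\le1/n$ we have $|\lambda|^{2n}\le(1+1/n)^{2n}\le e^2$, a suitable argument of $\lambda$ satisfies $|\theta-\theta_0|\le C/n$, and $1-|\lambda|$ (if $|\lambda|\le1$) or $1-1/|\lambda|$ (if $|\lambda|>1$) is at most $1/n$. As $N'\le n$, Step (e) gives $|\Pi|\le Ctk_0$ there. By Cauchy's estimate $|\Pi'|\le Cntk_0$ on $|\lambda-e^{i\theta_0}|\le\frac1{2n}$. With $|\Pi(e^{i\theta_0})|=|\Delta(\theta_0)|\le Ct\delta k_0$ this gives (18) for $1-r\le\frac1{2n}$. If $1-r>\frac1{2n}$, put $y=n(1-r)>\frac12$; then (17) gives $|\Pi(re^{i\theta_0})|\le Ctk_0(1+y)^{1/4}\le Ctk_0\cdot3y$. The equality in (18) is $n=\delta N$.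

**Step (g).** *This step returns to $z\in S$ and sums over the peaks.* Let $\lambda=\langle z,\xi\rangle=re^{i\theta_0}\ne0$, so that $k_0=k(\theta_0)=K(\xi')$, and $1-r\le1-r^2=s$. Since $r^{N-n}\le r^{N/2}=(1-s)^{N/4}\le e^{-Ns/4}$, (15) and (18) give
$$|b_\xi(\lambda)-k_0\lambda^N|\le Ct\delta k_0(1+Ns)e^{-Ns/4}\le Ct\delta k_0e^{-Ns/8}.$$
By (12) and $\sqrt{N'}=\delta\sqrt N$, $|k_0-K(z)||\lambda|^N\le Ct\delta\sqrt{Ns}\,e^{-Ns/2}K(z)$ and $k_0\le C(1+\sqrt{Ns})K(z)$. Hence
$$\big|b_\xi(\langle z,\xi\rangle)-K(z)\langle z,\xi\rangle^N\big|\le Ct\delta\,K(z)\,e^{-Nd(z,\xi)^2/16}.$$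
If $\lambda=0$ the left side is $0$. Put $q_j(z)=c_0\sum_{\xi\in\Xi_j}\epsilon_\xi b_\xi(\langle z,\xi\rangle)$. Then $q_j(0)=0$, and (3) with $b=\frac1{16}$ gives $|q_j-Kp_j|\le c_0C_{1/16}\,Ct\delta K$ on $S$. $\square$

**Corollary 8.** Let $c=C_2t^2\delta$, $\mathcal H=1+t\sum_j(1+c)^{-j}q_j$ and $h=\operatorname{Re}\mathcal H$. Then $\mathcal H$ is a polynomial, $\mathcal H(0)=1$, and on $S$: $h>0$ and
$$\log h\ge t\operatorname{Re}F-t^2\sum_j|p_j|^2-cJ .$$

*Proof.* The weights $(1+c)^{-j}$ absorb the errors. By Lemma 7, $tK_{j-1}\operatorname{Re}p_j\le t\operatorname{Re}q_j+cK_{j-1}$ on $S$. So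
$$(1+c)^{-j}K_j-(1+c)^{-(j-1)}K_{j-1}=(1+c)^{-j}K_{j-1}\big(t\operatorname{Re}p_j-c\big)\le(1+c)^{-j}t\operatorname{Re}q_j .$$
Summing over $j$, $(1+c)^{-J}K_J-1\le h-1$, hence $0<(1+c)^{-J}K_J\le h$. Take logarithms and use $\log(1+u)\ge u-u^2$ for $|u|\le\frac12$ (the difference of the two sides has derivative $u(1+2u)/(1+u)$, so its minimum on this interval is $0$, at $u=0$) and $\log(1+c)\le c$. $\square$

## 8. Choosing the constants and proving Proposition 4

**Step 1.** *This step fixes the constants in the right order.* Fix $t=\min\big(\frac1{128},\frac1{1024\,e\,C_1C_2}\big)$. Then fix an integer $Q\ge e^8$ so large that $\gamma=10^4\delta^{3/2}\le\min(10^{-4},C_2t\delta)$; this is possible since $\gamma/\delta=10^4\delta^{1/2}\to0$ as $Q\to\infty$. Let $\Lambda=512\,C_2t\delta$ and $c=C_2t^2\delta$. These quantities are now fixed; only $J\to\infty$. By Lemma 5 choose the $\epsilon_\xi$, for each $J$, so that $E_b:=\{\zeta\in S:\sum_j|p_j|^2\le\Lambda J\}$ satisfies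
$$\sigma(E_b)\le(eC_1\Lambda)^J=(512\,eC_1C_2t\,\delta)^J\le2^{-J}Q^{-J}.\tag{19}$$

**Step 2.** *This step proves (i).* By Lemma 6, $\varphi$ is psh on $B$. For $|z|\le r_0$, (4), $G_j\ge0$ and $N_j\ge mj$ give
$$\psi\ge-\sum_j(1+a)|p_j|\ge-2\sum_jr_0^{N_j}\ge-\frac{2r_0^m}{1-r_0^m}\to0$$
as $m=4J\to\infty$. So $\varphi=e^\psi>\frac12$ there for large $J$.

**Step 3.** *This step introduces the damping function and shows that it is near $1$ in the mean.* Let $\beta=e^{-cJ}$ and $f=\exp(-\beta\mathcal H)$, an entire function. Since $h>0$ on $S$, $|f|=e^{-\beta h}\le1$ on $S$. Since $\int_Sf\,d\sigma=f(0)=e^{-\beta}$,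
$$\int_S|f-1|^2d\sigma\le2-2e^{-\beta}\le2\beta\to0 .\tag{20}$$

**Step 4.** *This step shows that $f$ is tiny on $E_a:=\{\zeta\in S:\varphi\ge\frac14\}\setminus E_b$.* On $S$ we have $G_j=\gamma$, so $\varphi\ge\frac14$ means $\operatorname{Re}F\ge a\sum|p_j|^2-\gamma J-\log4$. Insert this in Corollary 8 and use $ta-t^2=t(\frac1{64}-t)\ge\frac t{128}$, the bound $\sum|p_j|^2>\Lambda J$ off $E_b$, $\frac t{128}\Lambda=4c$, $t\gamma\le c$ and $t\log4\le1$. On $E_a$,
$$\log h\ge\tfrac t{128}\Lambda J-t\gamma J-t\log4-cJ\ge(4-1-1)cJ-1=2cJ-1 .$$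
So $\beta h\ge e^{cJ-1}$ and
$$|f|\le\exp\big(-e^{cJ-1}\big)\quad\text{on }E_a .\tag{21}$$

**Step 5.** *This step defines $g$ and proves (ii) and (iii).* Let $\chi_0\in C^\infty(\mathbb R)$ with $0\le\chi_0\le1$, $\chi_0=1$ on $(-\infty,\frac14]$, $\chi_0=0$ on $[\frac12,\infty)$ and $|\chi_0'|\le8$. Put $\chi=\chi_0\circ\varphi$ and $g=f\chi$ on $S$. Then (ii) is clear. Next, $|g-1|\le|f-1|+1_{\{\chi\ne1\}}$, and $\{\chi\ne1\}\subset E_a\cup E_b$. For large $J$, (21) gives $|f-1|\ge\frac12$ on $E_a$, so $\sigma(E_a)\le4\cdot2\beta=8\beta$ by (20) and Chebyshev's inequality. Thus $\|g-1\|_2\le\sqrt{2\beta}+\sqrt{8\beta+2^{-J}Q^{-J}}\to0$.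

**Step 6.** *This step proves (iv).* Since $\bar Lf=0$, $\bar Lg=f\,\chi_0'(\varphi)\,\bar L\varphi$, which is supported in $\{\frac14\le\varphi\le\frac12\}\subset E_a\cup E_b$. There, as $\varphi$ is real, $L\bar p_j=0$ and $L|z|^2=0$, (5) gives
$$|\bar L\varphi|=|L\varphi|=\varphi\,\Big|\sum_j\big(\tfrac12-a\bar p_j\big)Lp_j\Big|\le\tfrac12\cdot\tfrac{33}{64}\cdot2\sum_j\sqrt{N_j}\le2\sqrt m\,Q^J,$$
because $\sum_j\sqrt{N_j}=\sqrt m\sum_jQ^j\le2\sqrt m\,Q^J$. Using (21) on $E_a$, and $|f|\le1$ with (19) on $E_b$,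
$$\int_S|\bar Lg|\,d\sigma\le16\sqrt m\,Q^J\Big[\exp\big(-e^{cJ-1}\big)+2^{-J}Q^{-J}\Big]\longrightarrow0\qquad(J\to\infty,\ m=4J).$$
For $J$ large all four properties hold. This proves Proposition 4, and hence Theorem 1. $\square$

*Remark.* The factor $f$ is what makes this estimate close. With the cutoff $\chi$ alone the first term in the bracket would have to be replaced by our bound $8\beta=8e^{-cJ}$ for $\sigma(E_a)$. Since $c<1<\log Q$, the resulting bound $Q^Je^{-cJ}$ tends to infinity.

## 9. The limiting distance to $P(X_\varepsilon)$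

**Proof of Theorem 2.** For $0<\varepsilon<\frac14$ let $X_\varepsilon$ be the set $X$ of Section 3 and $M=M^{(\varepsilon)}$ the corresponding function; $\sigma(S\setminus X_\varepsilon)\le\varepsilon^2$ was shown there. For every polynomial $p$ we have $\|g-p\|_{X_\varepsilon}\le\|g-p\|_S$, so $\operatorname{dist}_{C(X_\varepsilon)}(g,P(X_\varepsilon))\le d_0:=\operatorname{dist}_{C(S)}(g,P(S))$ for every $\varepsilon$. It remains to bound the limit inferior from below. We may assume $d_0>0$; let $0<\tau<d_0/3$. By duality there is a measure $\nu\perp P(S)$ with $\|\nu\|=1$ and $\int g\,d\nu=d_0$.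

**Step 1.** *This step replaces $\nu$ by a measure $u\sigma$ with a polynomial density.* Let $\Phi_k(z,\xi)=\gamma_k\big(\frac{1+\operatorname{Re}\langle z,\xi\rangle}2\big)^k\ge0$ on $S\times S$, with $\gamma_k$ such that $\int\Phi_k(z,\xi)\,d\sigma(\xi)=1$; by rotation invariance $\gamma_k$ does not depend on $z$. The kernel is symmetric in $(z,\xi)$. Let $\mathcal A_kv(z)=\int v(\xi)\Phi_k(z,\xi)\,d\sigma(\xi)$.

For $v\in C(S)$, $\mathcal A_kv\to v$ uniformly. Indeed $\frac{1+\operatorname{Re}\langle z,\xi\rangle}2=1-\frac14|z-\xi|^2$, so for $\rho>0$ the normalization gives $\gamma_k^{-1}\ge(1-\rho^2/16)^k\,\sigma\{|z-\xi|\le\rho/2\}$, and for $|z-\xi|\ge\rho$ we have $\Phi_k\le\gamma_k(1-\rho^2/4)^k\to0$ uniformly.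

As $\operatorname{Re}\langle z,\xi\rangle$ is the inner product of $\mathbb R^4$, the Funk–Hecke theorem says that $\mathcal A_k$ acts as a scalar on spherical harmonics of each fixed degree. Homogeneous holomorphic polynomials are harmonic, so $\mathcal A_k$ maps holomorphic polynomials to holomorphic polynomials.

Put $u(\xi)=\int\Phi_k(z,\xi)\,d\nu(z)$. It is a polynomial in $\xi,\bar\xi$, $\|u\|_{L^1(\sigma)}\le\|\nu\|=1$, and $\int vu\,d\sigma=\int\mathcal A_kv\,d\nu$ for $v\in C(S)$. So $\int Pu\,d\sigma=0$ for all holomorphic polynomials $P$, and $\int gu\,d\sigma\to\int g\,d\nu=d_0$ as $k\to\infty$. Fix $k$ so large that $|\int gu\,d\sigma|\ge d_0-\tau$.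

**Step 2.** *This step solves $\bar L\kappa=u$, so that $u\sigma$ is one of the measures that Section 3 can cut off.* Let $H(p,q)$ be the space of restrictions to $S$ of harmonic polynomials of bidegree $(p,q)$ in $(z,\bar z)$ (in this step $p,q$ are degrees). For instance $H(p,0)$ consists of the holomorphic homogeneous polynomials of degree $p$, and $z_1\bar z_2\in H(1,1)$. These spaces are mutually orthogonal in $L^2(\sigma)$, and the polynomial $u$ is a finite sum $u=\sum u_{pq}$ with $u_{pq}\in H(p,q)$. Since $\int Pu\,d\sigma=0$ for $P\in H(q,0)$, and $H(0,q)=\overline{H(q,0)}$, $u$ is orthogonal to $H(0,q)$; so $u_{0q}=0$ for all $q$.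

With $E=z_1\partial_{z_1}+z_2\partial_{z_2}$ and $\bar E=\bar z_1\partial_{\bar z_1}+\bar z_2\partial_{\bar z_2}$, expanding the product gives
$$\bar LL=-E+|z_2|^2\partial_{z_1}\partial_{\bar z_1}+|z_1|^2\partial_{z_2}\partial_{\bar z_2}-z_2\bar z_1\partial_{z_2}\partial_{\bar z_1}-z_1\bar z_2\partial_{z_1}\partial_{\bar z_2},$$
and since $E\bar E=\sum_{i,k}z_i\bar z_k\partial_{z_i}\partial_{\bar z_k}$, this is
$$\bar LL=-E-E\bar E+|z|^2\big(\partial_{z_1}\partial_{\bar z_1}+\partial_{z_2}\partial_{\bar z_2}\big).$$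
On a harmonic polynomial of bidegree $(p,q)$ this is multiplication by $-p(q+1)$. (Check: $L(z_1\bar z_2)=\bar z_2^2$ and $\bar L\bar z_2^2=-2z_1\bar z_2$, which agrees with $-1\cdot(1+1)$.) So
$$\kappa:=-\sum_{p\ge1}\frac{Lu_{pq}}{p(q+1)}$$
is smooth on $S$ and $\bar L\kappa=\sum u_{pq}=u$.

**Step 3.** *This step cuts off and lets $\varepsilon\to0$.* By Section 3, $\mu_\kappa\perp P(X_\varepsilon)$ and $\operatorname{supp}\mu_\kappa\subset X_\varepsilon$, and by (2) $\|\mu_\kappa\|\le\int|u|\,d\sigma+\varepsilon\|\kappa\|_\infty\le1+\varepsilon\|\kappa\|_\infty$, where $\kappa$ does not depend on $\varepsilon$. Choose a smooth $g'$ with $\|g-g'\|_\infty\le\tau$. As $\|M-1\|_{L^1}\le\varepsilon$, (2) and (1) give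
$$\int g'\,d\mu_\kappa=-\int\kappa M\,\bar Lg'\,d\sigma=\int g'u\,d\sigma+O\big(\varepsilon\|\kappa\|_\infty\|\bar Lg'\|_\infty\big).$$
Moreover $|\int g'u\,d\sigma|\ge d_0-\tau-\tau\|u\|_1\ge d_0-2\tau$. For every polynomial $P$, $|\int g'\,d\mu_\kappa|=|\int(g'-P)\,d\mu_\kappa|\le\|g'-P\|_{X_\varepsilon}\|\mu_\kappa\|$, so
$$\liminf_{\varepsilon\to0}\operatorname{dist}_{C(X_\varepsilon)}(g',P(X_\varepsilon))\ge d_0-2\tau,$$
and $\liminf_{\varepsilon\to0}\operatorname{dist}_{C(X_\varepsilon)}(g,P(X_\varepsilon))\ge d_0-3\tau$. Let $\tau\to0$.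

**Step 4.** *This step computes the example $g=\bar z_1$.* Averaging $e^{i\theta}p(e^{i\theta}z)$ over $\theta\in[0,2\pi]$ gives $0$ for every polynomial $p$, while $e^{i\theta}\,\overline{e^{i\theta}z_1}=\bar z_1$. So $\bar z_1$ is the average over $\theta$ of $e^{i\theta}(\bar z_1-p)(e^{i\theta}z)$, and $\|\bar z_1-p\|_S\ge\|\bar z_1\|_S=1$. With $p=0$ we get $\operatorname{dist}_{C(S)}(\bar z_1,P(S))=1$. $\square$

## 10. Unit spheres in other dimensions

**Proof of Corollary 3.** For $n=1$ the statement was proved in Section 2 with Lavrentiev's theorem. Let $n\ge2$, let $X$ be as in Theorem 1, and consider $X\times\{0\}\subset\mathbb C^2\times\mathbb C^{n-2}$, a compact subset of the unit sphere of $\mathbb C^n$. It is polynomially convex: if $(z,w)$ lies in its hull, the coordinate functions of $w$, which vanish on $X\times\{0\}$, give $w=0$, and the polynomials in $z$ alone give $z\in\hat X=X$. A polynomial in $(z,w)$ restricts to $X\times\{0\}$ as a polynomial in $z$, so $P(X\times\{0\})\cong P(X)\ne C(X)$,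 and therefore $P(X\times\{0\})\ne C(X\times\{0\})$. $\square$
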